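# Ten unlinked round circles that cannot be pulled apart at fixed size

## 1. Locked links of perfect circles

**Theorem 1.** There are ten pairwise disjoint, pairwise unlinked perfect circles in $\mathbb R^3$ for which no continuous motion has all of the following properties:

(i) at every moment each component is a perfect circle of exactly its initial radius, while its center and its plane may vary continuously;

(ii) the circles stay pairwise disjoint throughout;

(iii) the motion ends in a configuration in which the circles lie in pairwise disjoint closed balls, one circle per ball. Equivalently, for every $D>0$ the motion can be continued, still satisfying (i) and (ii), until every two circles are at distance greater than $D$.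

Nine of the radii can be chosen arbitrarily close to $7/8$ and one to $1$. There is also $\varepsilon_1>0$ such that the link cannot be taken apart even if the radii may vary during the motion, as long as each stays within $\varepsilon_1$ of its limit value ($7/8$ or $1$).

**Theorem 2.**
(a) If all radii are equal, every link of pairwise disjoint, pairwise unlinked perfect circles can be taken apart with fixed radii, that is, by a motion satisfying (i), (ii), (iii).
(b) There are links as in Theorem 1 in which nine circles have radius exactly $1$ and the tenth has radius $R>8/7$, with $R$ arbitrarily close to $8/7$.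
(c) For every $k\ge 10$ there are locked links with $k$ components.

Let us unpack the words. A *perfect circle* is a round circle: all points at a fixed distance $r>0$ from a center $o$ in a plane through $o$. The *flat disc* of the circle is the disc it bounds in that plane. Two disjoint circles are *unlinked* if the two-component link they form is trivial, meaning that some ambient isotopy carries it to two circles in disjoint closed balls. A *motion* of $k$ circles is a continuous path in $(\mathbb R^3\times\mathbb{RP}^2)^k$, recording centers and plane directions; when we say so, the radii may also vary continuously. A link of pairwise disjoint, pairwise unlinked perfect circles is *locked* if it has no motion satisfying (i), (ii), (iii).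

The background is a theorem of Freedman and Skora. Every link of pairwise disjoint, pairwise unlinked perfect circles can be taken apart by a motion that keeps every component a perfect circle and keeps the circles disjoint, provided the circles may shrink. In particular this applies to any Brunnian link built from perfect circles, that is, one all of whose proper sublinks are trivial. The question, taken from Aigner and Ziegler's *Proofs from THE BOOK*, is whether each circle could keep its size in such a motion. Theorem 1 answers: no, not always.

Note what this says about possible proofs. By Freedman and Skora the ten circles of Theorem 1 form a topologically trivial link, so no topological invariant of the link can obstruct the motion. The obstruction must use the sizes of the circles. Theorem 2 says that a single size never obstructs and that two sizes can. The least number of components of a locked link is not determined here.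

## 2. The functions $H_i$ and unlinked pairs

We first need a test for unlinkedness that can be computed. For a circle $C_i$ with center $o_i$, radius $r_i$ and plane $\Pi_i$, put
$$H_i(y)=r_i^2-|y-o_i|^2 .$$
On $\Pi_i$ this is positive inside the circle, zero on it, negative outside.

**Lemma 1.** $C_i$ and $C_j$ are disjoint and unlinked if and only if there is no $y\in\Pi_i\cap\Pi_j$ with $H_i(y)=H_j(y)\ge 0$.

*Examples.* Let $C_1$ be the unit circle about $0$ in the plane $z=0$ and $C_2$ the unit circle about $(1,0,0)$ in the plane $y=0$. The planes meet in the $x$-axis, where $H_1=1-x^2$ and $H_2=1-(x-1)^2$. They agree only at $x=\frac12$, with value $\frac34\ge0$, and indeed the circles are linked. Move the center of $C_2$ to $(3,0,0)$: now the functions agree only at $x=\frac32$, with value $-\frac54<0$, and the circles are unlinked. Two coplanar concentric circles of radii $1$ and $2$ have $H_2-H_1\equiv3$, so they pass the test as well.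

Recall that the linking number of two disjoint oriented closed curves can be computed as the signed count of transversal crossings of one curve with a disc bounded by the other. It is invariant under continuous motions through pairs of disjoint curves, and it vanishes for a trivial link.

*Proof.*

**Step 1 (no such $y$ implies disjoint).** A common point $y$ of the circles would lie in both planes with $H_i(y)=H_j(y)=0$.

**Step 2 (no such $y$ implies unlinked).** The purpose is to shrink both circles so that the condition is never lost. Let $r_i\le r_j$. For $0\le s<r_i^2$ keep centers and planes and replace $r_i^2,r_j^2$ by $r_i^2-s,\ r_j^2-s$. The new functions are $H_i-s,H_j-s$. If $H_i(y)-s=H_j(y)-s\ge0$, then $H_i(y)=H_j(y)\ge 0$, which is excluded. So the condition persists, and by Step 1 the circles stay disjoint. Now let $s\uparrow r_i^2$; then $C_i$ shrinks to the point $o_i$.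

If $r_i<r_j$, then $C_j$ tends to the circle of radius $\sqrt{r_j^2-r_i^2}$ about $o_j$ in $\Pi_j$. This circle does not contain $o_i$: otherwise $o_i\in\Pi_i\cap\Pi_j$ and $H_j(o_i)=r_j^2-(r_j^2-r_i^2)=r_i^2=H_i(o_i)>0$, which is excluded. If $r_i=r_j$, then $C_j$ shrinks to $o_j$, and $o_j\ne o_i$, since otherwise $H_i(o_i)=H_j(o_i)=r_i^2>0$.

In both cases, for $s$ close to $r_i^2$, the circle $C_i$ lies in a small ball about $o_i$ that misses $C_j$. Inside this ball shrink $C_i$ further. Choose a path from $o_i$ to a far away point in the connected set $\mathbb R^3\setminus C_j$; the path has positive distance from $C_j$, so a circle smaller than this distance can be translated along it. Now the two circles lie in disjoint balls. By isotopy extension the original link is trivial.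

**Step 3 (such a $y$ implies meeting or linked).** Let $y\in\Pi_i\cap\Pi_j$ with $H_i(y)=H_j(y)=H\ge0$. If $H=0$, then $y$ is a common point. Let $H>0$ and suppose the circles are disjoint. Then $y$ is interior to both flat discs. Take a line through $y$ in $\Pi_i\cap\Pi_j$ with a unit-length coordinate that is $0$ at $y$. By the power of the point $y$, the discs cut out intervals $[-s_i,H/s_i]$ and $[-s_j,H/s_j]$ with $s_i,s_j>0$. Disjointness gives $s_i\ne s_j$; say $s_i<s_j$ (the other case is the same with $i,j$ exchanged). Then
$$-s_j<-s_i<0<H/s_j<H/s_i ,$$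
so the endpoints interleave and neither interval contains the other.

If $\Pi_i=\Pi_j$, two disjoint circles that both enclose $y$ are nested, so one interval would contain the other, a contradiction. If $\Pi_i\ne\Pi_j$, then $C_j\cap\Pi_i$ consists of the two endpoints $-s_j$ and $H/s_j$, and exactly one of them, $H/s_j$, lies in the flat disc of $C_i$, in its interior. There $C_j$ crosses $\Pi_i$ transversally, because $\Pi_i\cap\Pi_j$ is a secant of $C_j$ and not a tangent. So the linking number is $\pm1$, and the circles are linked. $\square$

The proof shows a little more: two disjoint perfect circles are either unlinked or have linking number $\pm1$. Hence *being unlinked is preserved under every continuous motion through pairs of disjoint perfect circles*, even with varying radii.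

## 3. Dilating the centers

The simplest case by hand: suppose all planes are parallel, say horizontal. Let the heights be $h_i$. First replace $h_i$ by $h_i+\delta i t$, $t\in[0,1]$, with $\delta>0$ so small that different heights stay different. Circles that began at the same height were disjoint, and afterwards have different heights. Then pull the distinct heights apart until the balls are disjoint. The sizes did not matter.

For general planes, a sensible first try is to leave planes and radii alone and dilate the centers. For equal radii this is a complete solution.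

*Proof of Theorem 2(a).* Let all radii equal $r$, and move the centers by $o_i\mapsto\lambda o_i$, $\lambda\in[1,\infty)$. Suppose circles $i,j$ meet at time $\lambda$ in a point $x$, and write $x=\lambda y$. Then $x-\lambda o_i=\lambda(y-o_i)$ is parallel to $\Pi_i$ and has length $r$, and similarly for $j$. So $y\in\Pi_i\cap\Pi_j$ and $|y-o_i|=|y-o_j|=r/\lambda$. Hence for the initial link $H_i(y)=H_j(y)=r^2-r^2/\lambda^2\ge0$, contradicting Lemma 1. So the circles stay disjoint. Also $o_i\ne o_j$ for $i\neq j$, since otherwise $y=o_i$ has $H_i=H_j=r^2>0$. Therefore for large $\lambda$ the closed balls of radius $r$ about the points $\lambda o_i$ are disjoint, and all distances tend to infinity. $\square$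

**Where this stops for unequal radii.** A collision now gives $y$ with $H_i(y)=r_i^2(1-\lambda^{-2})$ and $H_j(y)=r_j^2(1-\lambda^{-2})$. These two values differ, so Lemma 1 does not forbid the collision. In rescaled terms, the dilation subtracts $s_i=r_i^2(1-\lambda^{-2})$ from $r_i^2$, whereas Lemma 1 protects us only if the same $s$ is subtracted from all squared radii. And collisions do occur. Take in the plane $z=0$ the circle of radius $2$ about $0$ and the circle of radius $1$ about $(\frac12,0,0)$. They are disjoint and unlinked, and at $\lambda=2$ the small circle has center $(1,0,0)$ and touches the large one at $(2,0,0)$. This pair is easily separated by moving the circles vertically, so only the method has failed. But the failure shows where to look for a locked link: circles of different sizes, close to touching.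

## 4. How a positive stress traps a configuration

Suppose that in some configuration many pairs of circles touch, and that each touching is measured by a smooth function $\gamma_c$ of the configuration, zero exactly when the two arcs meet. Open all contacts slightly, so that all $\gamma_c>0$. In a motion with disjoint circles no $\gamma_c$ can change sign. We want the inequalities $\gamma_c>0$ to confine the configuration to a tiny region.

*Model example.* In $\mathbb R^2$ let $\nu_1,\nu_2,\nu_3$ be unit vectors at mutual angles $120^\circ$, and let $\gamma_c(x)=\nu_c\cdot x+\tau$ with $\tau>0$. Here $\sum_c\nu_c=0$: the differentials satisfy a linear relation with *positive* coefficients. For every $x$ some $\nu_c$ makes an angle of at most $60^\circ$ with $-x$, so $\min_c\nu_c\cdot x\le-\frac12|x|$. If $|x|=\varrho>2\tau$, some $\gamma_c(x)$ is negative. So a path from $0$ on which no $\gamma_c$ vanishes never reaches $|x|=\varrho$.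

Two ingredients did this: a relation $\sum\omega_c\,d\gamma_c=0$ with all $\omega_c>0$ (an *equilibrium stress*), and the fact that the $d\gamma_c$ vanish jointly only at $0$ (*infinitesimal rigidity*). Together they give: $d\gamma_c(v)\ge0$ for all $c$ forces all $d\gamma_c(v)=0$, hence $v=0$.

For ten circles there are $50$ parameters, and $44$ after rigid motions are removed. To have $\min_c d\gamma_c(v)<0$ for all $v\ne0$ in an $n$-dimensional space one needs at least $n+1$ functionals: with at most $n$, either their rank is below $n$ and they have a common zero $v\ne0$, or they form a basis of the dual space and some $v$ gives them all the value $1$. So we need at least $45$ contacts. We shall use $51$.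

## 5. Five nodes and the ten circles through their triples

Let $c_k=(\cos\frac{2\pi k}3,\sin\frac{2\pi k}3,0)$ for $k\in\mathbb Z/3$, $\hat z=(0,0,1)$, $c_k^\perp=\hat z\times c_k$. Recall $c_0+c_1+c_2=0$ and $c_k\cdot c_l=-\frac12$ for $k\ne l$. The five **nodes** are
$$a_k=c_k\ (k=0,1,2),\qquad N=\tfrac{\sqrt3}2\hat z,\qquad S=-\tfrac{\sqrt3}2\hat z .$$

No four nodes are coplanar. Indeed, four nodes contain either $a_0,a_1,a_2$ and one of $N,S$, which is not in the plane $z=0$; or $N,S$ and two of the $a_k$, and the plane of $N,S,a_k$ contains no other $a_l$.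

We take the circumscribed circles of all ten triples of nodes.

| circle | nodes | center $o$ | radius |
|---|---|---|---|
| $E$ | $a_0,a_1,a_2$ | $0$ | $1$ |
| $M_k$ | $N,S,a_k$ | $\frac18c_k$ | $\frac78$ |
| $U_k$ | $N,\ a_l\ (l\ne k)$ | $-\frac7{16}c_k+\frac{\sqrt3}{16}\hat z$ | $\frac78$ |
| $L_k$ | $S,\ a_l\ (l\ne k)$ | $-\frac7{16}c_k-\frac{\sqrt3}{16}\hat z$ | $\frac78$ |

*Check.* $E$ is clear. For $M_k$: $|c_k-\frac18c_k|=\frac78$ and $|\pm\frac{\sqrt3}2\hat z-\frac18c_k|^2=\frac34+\frac1{64}=\frac{49}{64}$. For $U_k$: the midpoint of the two nodes $a_l$ is $-\frac12c_k$, and the center is $\frac78(-\frac12c_k)+\frac18N$, so it lies in the plane of the three nodes. Further $N-o=\frac7{16}(c_k+\sqrt3\hat z)$, so $|N-o|^2=\frac{49+147}{256}=\frac{49}{64}$. For $l\ne k$, $|a_l-o|^2=|c_l+\frac7{16}c_k|^2+\frac3{256}=1+\frac{49}{256}-\frac7{16}+\frac3{256}=\frac{196}{256}=\frac{49}{64}$. $L_k$ is the mirror image of $U_k$.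

Call this configuration of centers and planes $q_0$ and its radius vector $r=(r_i)$. It is invariant under the group $G$ of order $12$ of isometries that permute $a_0,a_1,a_2$ arbitrarily and either fix or exchange $N,S$. For a circle $i$ and a node $p\in C_i$ let $t_{i,p}$ be a tangent vector and
$$k_{i,p}=(o_i-p)/r_i^2$$
the curvature vector (the second derivative of a unit-speed parametrization).

**Data at $a_0$.** The six circles through $a_0$ are $E,M_0,U_1,U_2,L_1,L_2$. The vectors $a_0-o$ are
$$E:(1,0,0);\qquad M_0:(\tfrac78,0,0);\qquad U_2:\tfrac1{32}(25,-7\sqrt3,-2\sqrt3).$$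
Tangents are
$$E:(0,1,0);\quad M_0:(0,0,1);\quad U_2:(-\sqrt3,-7,12);\quad U_1:(-\sqrt3,7,12);$$
$$L_2:(-\sqrt3,-7,-12);\quad L_1:(-\sqrt3,7,-12).$$
To check $U_2$ (nodes $N,a_0,a_1$): its plane is $\sqrt3x+3y+2z=\sqrt3$, and the tangent is orthogonal to $(\sqrt3,3,2)$, because $-3-21+24=0$, and to $(25,-7\sqrt3,-2\sqrt3)$, because $-25+49-24=0$. The circles $U_1,L_2,L_1$ are the images of $U_2$ under $y\mapsto-y$, under $z\mapsto-z$, and under both.

**Data at $N$.** The six circles are the $M_k$ and the $U_k$. Vectors $N-o$: for $M_k$ it is $-\frac18c_k+\frac{\sqrt3}2\hat z$, for $U_k$ it is $\frac7{16}(c_k+\sqrt3\hat z)$. Tangents: $4\sqrt3c_k+\hat z$ for $M_k$ (the product with $N-o$ is $-\frac{\sqrt3}2+\frac{\sqrt3}2=0$), and $c_k^\perp$ for $U_k$.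

**How two of the circles meet.** Two triples of a five-element set share one or two elements. Since no four nodes are coplanar, any two of our planes are different, so they meet in a line $L$ through the shared nodes. The function $\Delta=H_i-H_j$ is affine, because the quadratic terms cancel, and it vanishes at shared nodes. If $p\in C_i$ and $d$ is a unit vector, then
$$H_i(p+sd)=-2s\,d\cdot(p-o_i)-s^2,\tag{1}$$
so along $d$ from a shared node, $\Delta$ has slope $\Delta'=2d\cdot(o_i-o_j)$.

*One-node pairs.* There are $15$: $(E,M_k)$, three of them; $(U_k,M_k)$ and $(L_k,M_k)$, six; $(U_k,L_l)$ with $k\ne l$, six. Up to $G$ there are three cases, with $d$ spanning $L$: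

* $(E,M_0)$ at $a_0$: $d=(1,0,0)$ and $|\Delta'|=\frac14$.
* $(U_0,M_0)$ at $N$: $d=(\frac12,0,\frac{\sqrt3}2)$, $o_{M_0}-o_{U_0}=\frac1{16}(9,0,-\sqrt3)$, so $|\Delta'|=2\cdot\frac{6}{32}=\frac38$.
* $(U_2,L_1)$ at $a_0$: the normals are $(\sqrt3,3,2)$ and $(\sqrt3,-3,-2)$, so $d=(0,2,-3)/\sqrt{13}$; $o_{U_2}-o_{L_1}=\frac{\sqrt3}{16}(0,7,2)$, so $|\Delta'|=2\cdot\frac{\sqrt3}{16}\cdot\frac8{\sqrt{13}}=\sqrt{3/13}$.

So always $|\Delta'|\ge\frac14$. A common point of the circles lies on $L$ and has $\Delta=0$; hence the circles meet only in the shared node.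

*Two-node pairs.* There are $45-15=30$. An affine function with two zeros on $L$ vanishes, so $\Delta\equiv0$ on $L$. Common points lie on $L$, which meets $C_i$ only in the two shared nodes, so the circles meet exactly there. Moreover the two circles lie on a common sphere: the third node of $C_j$ is not in $\Pi_i$, so there is a sphere through $C_i$ and this node; it meets $\Pi_j$ in a circle through three points of $C_j$, which is $C_j$.

*Tangents at a shared node are linearly independent.* For a two-node pair a common tangent direction would be that of $L=\Pi_i\cap\Pi_j$, but $L$ is a secant. For one-node pairs see the tangents listed: $(0,1,0),(0,0,1)$ for $(E,M_0)$; $(0,1,0),(4\sqrt3,0,1)$ for $(U_0,M_0)$; $(-\sqrt3,-7,12),(-\sqrt3,7,-12)$ for $(U_2,L_1)$.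

## 6. Opening all contacts by shrinking the radii

We now keep centers and planes and change the radii slightly to make the circles disjoint and unlinked. The obvious choice is to subtract the same small $\tau$ from all squared radii. It fails exactly at the two-node pairs. On $L$ such a pair has $H_i=H_j$, with maximum $\ell^2/4$, where $\ell$ is the distance of the two nodes ($\ell^2=\frac74$ or $3$). For $0<\tau<\frac7{16}$ the equation $H_i=H_j=\tau$ still has two solutions on $L$, so the shrunken circles still meet. The common subtraction must be corrected by a small term that breaks the ties.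

Assign distinct integers $m_i$: the values $1,\dots,6$ to the $U_k,L_k$; the values $7,8,9$ to the $M_k$; and $10$ to $E$. Put $\eta=\frac1{100}$. For $0<\tau<\frac12$ let $\mathcal L_\tau$ have the centers and planes of $q_0$ and the radii
$$\rho_i(\tau)=\sqrt{r_i^2-\tau_i},\qquad \tau_i=\tau(1-\eta m_i).$$
Put $\rho(0)=r$. Since $\tau_i<\frac12<\frac{49}{64}\le r_i^2$, the radii are positive.

**Lemma 2.** The circles of $\mathcal L_\tau$ are pairwise disjoint and unlinked.

*Proof.* We apply Lemma 1; the new functions are $H_i-\tau_i$. On $L$ their difference is $\Delta+\tau\eta(m_i-m_j)$.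

For a two-node pair this is the constant $\tau\eta(m_i-m_j)\ne0$, so there is no $y$ with equal values.

For a one-node pair it vanishes only at one point $y_0=p+sd$, with
$$|s|=\tau\eta|m_i-m_j|/|\Delta'|\le\tau\eta\cdot9\cdot4=36\eta\tau .$$
By (1) and $|p-o_i|=r_i\le1$ we get $H_i(y_0)\le2|s|\le72\eta\tau$. Hence the common value is $H_i(y_0)-\tau_i\le72\eta\tau-\tau+10\eta\tau=\tau(82\eta-1)<0$. So Lemma 1 applies in both cases. $\square$

## 7. Gap functions and the 51 contacts

We now make the functions $\gamma_c$ of Section 4 precise. Let $Q=(\mathbb R^3\times\mathbb{RP}^2)^{10}$ be the $50$-dimensional space of centers and plane directions. A tangent vector at $q_0$ is given by $(V_i,\Omega_i)_i$: center velocities and angular velocities of the planes, where $\Omega_i$ counts modulo the normal of $\Pi_i$. If the radii change with velocity $\delta r_i$, the velocity of circle $i$ at a node $p$ is, modulo $t_{i,p}$,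
$$v_i(p)=V_i+\Omega_i\times(p-o_i)+\delta r_i\,\frac{p-o_i}{r_i}.\tag{2}$$

**Definition.** A *contact* $c=(i,j;p;\nu)$ consists of circles $i,j$ sharing the node $p$ and a vector $\nu\ne0$ orthogonal to $t_{i,p}$ and $t_{j,p}$. We identify $(i,j;p;\nu)$ with $(j,i;p;-\nu)$.

Let $x_i(s;q,\rho)$ be smooth local parametrizations of the circles near $p$, with $x_i(0;q_0,r)=p$, and let $\pi:\mathbb R^3\to\mathbb R^3/\mathbb R\nu$ be the projection. Since $t_{i,p},t_{j,p}$ are independent and orthogonal to $\nu$, the vectors $\pi t_{i,p},\pi t_{j,p}$ are independent. By the implicit function theorem, for $(q,\rho)$ near $(q_0,r)$ there are unique small $s,s'$, depending smoothly on $(q,\rho)$, with $\pi(x_i(s)-x_j(s'))=0$. The **gap** is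
$$\gamma_c(q,\rho)=\nu\cdot(x_i(s)-x_j(s')).$$
It is smooth and $\gamma_c(q_0,r)=0$. Since $x_i(s)-x_j(s')$ is a multiple of $\nu$, and by uniqueness of $s,s'$, *we have $\gamma_c=0$ if and only if the two arcs near $p$ meet*. The identification of contacts does not change the gap. Because $\nu\perp t_{i,p},t_{j,p}$, the variations of $s$ and $s'$ do not contribute to first order, and
$$d\gamma_c=\nu\cdot\big(v_i(p)-v_j(p)\big)\quad\text{at }(q_0,r).\tag{3}$$

*Example.* Take $E$ and $M_0$ at $a_0$ with $\nu=(1,0,0)$, and vary only the radii. Points of the arcs are $(\rho_E\cos\theta,\rho_E\sin\theta,0)$ and $(\frac18+\rho_{M_0}\cos\varphi,0,\rho_{M_0}\sin\varphi)$. Equality of the $y$- and $z$-coordinates forces $\theta=\varphi=0$, so the gap is $\rho_E-\frac18-\rho_{M_0}$.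

**The 51 stressed contacts** are the $G$-images $(gi,gj;gp;g\nu)$ of the following six, with weights $\omega_c>0$ constant on $G$-orbits. In the last column, different letters $k,l,m$ denote different indices.

| type | $(i,j;p)$ | $\nu$ | $\omega$ | $k_{i,p}\cdot\nu$ | $k_{j,p}\cdot\nu$ | size | all (pair; node) in the orbit |
|---|---|---|---|---|---|---|---|
| 1 | $(E,M_0;a_0)$ | $(1,0,0)$ | $\frac{25}2$ | $-1$ | $-\frac87$ | 3 | $(E,M_k;a_k)$ |
| 2 | $(E,U_2;a_0)$ | $(\sqrt3,0,\frac14)$ | $\sqrt3$ | $-\sqrt3$ | $-\sqrt3$ | 12 | $(E,U_k;a_l),(E,L_k;a_l)$ |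
| 3 | $(M_0,U_2;a_0)$ | $(\frac74,-\frac{\sqrt3}4,0)$ | $\frac{13}7$ | $-2$ | $-2$ | 12 | $(M_l,U_k;a_l),(M_l,L_k;a_l)$ |
| 4 | $(U_2,L_1;a_0)$ | $(0,3,\frac74)$ | $\frac{3\sqrt3}7$ | $\sqrt3$ | $-\sqrt3$ | 6 | $(U_k,L_l;a_m)$ |
| 5 | $(U_0,M_0;N)$ | $(-\frac14,0,\sqrt3)$ | $\frac23$ | $-\frac{11}7$ | $-2$ | 6 | $(U_k,M_k;N),(L_k,M_k;S)$ |
| 6 | $(M_1,U_0;N)$ | $(\frac12,0,\sqrt3)$ | $\frac56$ | $-2$ | $-2$ | 12 | $(M_k,U_l;N),(M_k,L_l;S)$ |

*Check of the table.* At $a_0$ the curvature vectors are $k_E=(-1,0,0)$, $k_{M_0}=(-\frac87,0,0)$, $k_{U_2}=\frac2{49}(-25,7\sqrt3,2\sqrt3)$, $k_{L_1}=\frac2{49}(-25,-7\sqrt3,-2\sqrt3)$. At $N$ they are $k_{U_0}=-\frac47(1,0,\sqrt3)$ and $k_{M_k}=\frac8{49}(c_k-4\sqrt3\hat z)$.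

* Type 1 is clear.
* Type 2: $\nu\cdot t_E=0$ and $\nu\cdot t_{U_2}=-3+3=0$; $k_E\cdot\nu=-\sqrt3$; $k_{U_2}\cdot\nu=\frac2{49}(-25+\frac12)\sqrt3=-\sqrt3$.
* Type 3: $\nu\cdot t_{M_0}=0$ and $\nu\cdot t_{U_2}=(-\frac74+\frac74)\sqrt3=0$; $k_{M_0}\cdot\nu=-2$; $k_{U_2}\cdot\nu=\frac2{49}(-\frac{175}4-\frac{21}4)=-2$.
* Type 4: $\nu\cdot t_{U_2}=-21+21=0$ and $\nu\cdot t_{L_1}=21-21=0$; $k_{U_2}\cdot\nu=\frac2{49}(21+\frac72)\sqrt3=\sqrt3$, and likewise $k_{L_1}\cdot\nu=-\sqrt3$.
* Type 5: $\nu\cdot(0,1,0)=0$ and $\nu\cdot(4\sqrt3,0,1)=-\sqrt3+\sqrt3=0$; $k_{U_0}\cdot\nu=-\frac47\cdot\frac{11}4=-\frac{11}7$; $k_{M_0}\cdot\nu=\frac8{49}(-\frac14-12)=-2$.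
* Type 6: $\nu\cdot(0,1,0)=0$ and $\nu\cdot(4\sqrt3c_1+\hat z)=-\sqrt3+\sqrt3=0$; $k_{M_1}\cdot\nu=\frac8{49}(-\frac14-12)=-2$; $k_{U_0}\cdot\nu=-\frac47(\frac12+3)=-2$.

*The orbits are well defined.* We must see that an element of $G$ preserving an unordered pair of circles and the node maps the contact to itself. The stabilizer of $(\{E,M_0\};a_0)$ is generated by $y\mapsto-y$ and $z\mapsto-z$, which fix $\nu=(1,0,0)$. That of $(\{U_0,M_0\};N)$ is generated by $y\mapsto-y$, which fixes $\nu$. That of $(\{U_2,L_1\};a_0)$ is generated by $(x,y,z)\mapsto(x,-y,-z)$, which exchanges $U_2,L_1$ and maps $\nu$ to $-\nu$, in accordance with the identification of contacts. In types 2, 3, 6 the stabilizer fixes two of the $a_k$ and one of $N,S$, so it is trivial. The orbit sizes are therefore $3,12,12,6,6,12$, with sum $51$.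

**Lemma 3.** At $\tau=0$ we have $\frac d{d\tau}\gamma_c(q_0,\rho(\tau))>0$ for all stressed contacts. Hence $\gamma_c(q_0,\rho(\tau))>0$ for all stressed contacts and all small $\tau>0$.

*Proof.* At $\tau=0$ we have $\rho_i'=-(1-\eta m_i)/(2r_i)$, so by (2) $v_i(p)=\frac12(1-\eta m_i)k_{i,p}$, and by (3)
$$\tfrac d{d\tau}\gamma_c=\tfrac12\big[(1-\eta m_i)\,k_{i,p}\cdot\nu-(1-\eta m_j)\,k_{j,p}\cdot\nu\big].\tag{4}$$
The numbers $k\cdot\nu$ are constant on $G$-orbits, so we can read them off the table.

* Type 1 ($i=E$): the bracket is at least $-0.9+\frac87(0.91)=0.14>0$.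
* Type 4: the bracket is $\sqrt3\,(2-\eta(m_i+m_j))>0$.
* Type 5 ($j=M_k$): the bracket is at least $-\frac{11}7+2(0.91)>0$.
* Types 2, 3, 6: the bracket is $\eta(m_i-m_j)|k_{i,p}\cdot\nu|>0$, since $m_E,m_{M_k}>m_{U_l},m_{L_l}$. $\square$

Here one sees what the order of the $m_i$ is for. Types 1, 4, 5 are the one-node pairs, and their brackets would be positive even for $\eta=0$. Types 2, 3, 6 belong to two-node pairs, and there the order of $m_i,m_j$ alone decides the sign of the gap.

## 8. The equilibrium stress

Let $F_{i,p}$ be the sum of $\omega_c\nu$ over all stressed contacts $(i,\cdot\,;p;\nu)$, each written with $i$ first. By construction $F_{gi,gp}=gF_{i,p}$ for $g\in G$, $F_{i,p}\perp t_{i,p}$, and $\sum_iF_{i,p}=0$ at each node $p$, because each contact contributes $\omega_c\nu$ to one circle and $-\omega_c\nu$ to the other. Lemma 4 says that these forces are radial and balanced on each circle.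

**Lemma 4.** $F_{E,a_k}=\frac{49}2(a_k-o)$; $\ F_{M_k,a_k}=\frac47(a_k-o)$, $F_{M_k,N}=2(N-o)$, $F_{M_k,S}=2(S-o)$; $\ F_{U_k,a_l}=-8(a_l-o)$, $F_{U_k,N}=-\frac{16}7(N-o)$, and similarly for $L_k$ with $S$ in place of $N$. Here $o$ is the center of the respective circle. For each circle, $\sum_pF_{i,p}=0$.

*Proof.* All (circle, node) pairs are $G$-images of five, which we compute.

**Step 1 (at $a_0$).**

* $E$ is in contact with $M_0$ and with $U_1,U_2,L_1,L_2$; the type 2 vectors are $(\sqrt3,0,\frac14)$ for $U_1,U_2$ and $(\sqrt3,0,-\frac14)$ for $L_1,L_2$. So $F_{E,a_0}=\frac{25}2(1,0,0)+\sqrt3\,(4\sqrt3,0,0)=(\frac{49}2,0,0)$.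
* $M_0$ is in contact with $E$ (sign reversed) and with $U_1,U_2,L_1,L_2$, where the $y$-components of the type 3 vectors cancel. So $F_{M_0,a_0}=-\frac{25}2(1,0,0)+\frac{13}7\cdot4\cdot(\frac74,0,0)=(\frac12,0,0)=\frac47(\frac78,0,0)$.
* $U_2$ is in contact with $E,M_0,L_1$:
$$-\sqrt3(\sqrt3,0,\tfrac14)-\tfrac{13}7(\tfrac74,-\tfrac{\sqrt3}4,0)+\tfrac{3\sqrt3}7(0,3,\tfrac74)=\tfrac14(-25,7\sqrt3,2\sqrt3).$$
For the $y$-component: $\frac{13\sqrt3}{28}+\frac{36\sqrt3}{28}=\frac{7\sqrt3}4$; for the $z$-component: $-\frac{\sqrt3}4+\frac{3\sqrt3}4=\frac{\sqrt3}2$. The result is $-8(a_0-o_{U_2})$.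

**Step 2 (at $N$).** The image of type 6 for $(M_k,U_l;N)$, $k\ne l$, has $\nu=\frac12c_l+\sqrt3\hat z$.

* $M_0$ is in contact with $U_0$ (sign reversed) and $U_1,U_2$: $-\frac23(-\frac14,0,\sqrt3)+\frac56\big(\frac12(c_1+c_2)+2\sqrt3\hat z\big)=(\frac16-\frac5{12},0,-\frac{2\sqrt3}3+\frac{5\sqrt3}3)=(-\frac14,0,\sqrt3)=2(N-o_{M_0})$.
* $U_0$ is in contact with $M_0$ and with $M_1,M_2$ (sign reversed): $\frac23(-\frac14,0,\sqrt3)-\frac56\cdot2\,(\frac12,0,\sqrt3)=(-1,0,-\sqrt3)=-\frac{16}7(N-o_{U_0})$.

**Step 3 (sums).** $E$: $\frac{49}2\sum_kc_k=0$. $M_0$: $(\frac12,0,0)+(-\frac14,0,\sqrt3)+(-\frac14,0,-\sqrt3)=0$. $U_0$: $a_1+a_2-2o_{U_0}=(-1,0,0)-(-\frac78,0,\frac{\sqrt3}8)=(-\frac18,0,-\frac{\sqrt3}8)$, so the sum is $-(1,0,\sqrt3)-8(-\frac18,0,-\frac{\sqrt3}8)=0$. The rest follows by symmetry. $\square$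

Consequently, for every $(V_i,\Omega_i)$ and $\delta r_i$,
$$\sum_c\omega_c\,d\gamma_c=\sum_i\sum_{p}F_{i,p}\cdot v_i(p)=\sum_i\frac{\delta r_i}{r_i}\sum_pF_{i,p}\cdot(p-o_i).\tag{5}$$
The first equality collects (3) by circles. In the second, the $V_i$-terms vanish because $\sum_pF_{i,p}=0$, and the $\Omega_i$-terms vanish because $F_{i,p}\parallel p-o_i$. For $\delta r=0$ the sum is $0$. This is the positive relation we wanted.

## 9. Infinitesimal rigidity

An *infinitesimal isometry* is a vector field $\xi(x)=A+B\times x$ with $A,B\in\mathbb R^3$. For instance, $\hat z\times x$ is the rotation about the $z$-axis; it gives $a_k$ the velocity $c_k^\perp$. The field $\xi$ induces the tangent vector $V_i=\xi(o_i)$, $\Omega_i=B$ of $Q$; then $v_i(p)=\xi(p)$ for all circles through $p$, so by (3) all $d\gamma_c$ vanish on it.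

The plan is to show that, when all $d\gamma_c$ vanish, the circles through each node carry a common velocity of the node, and then to study only the five node velocities. They satisfy
$$\sum_{p\in C_i}F_{i,p}\cdot v_p=0\qquad\text{for each circle } i,\tag{6}$$
as we shall see. The next lemma handles these ten equations in $15$ unknowns.

**Lemma 5.** If vectors $(v_p)$ at the five nodes satisfy (6) for all ten circles, then $(v_p)$ is the restriction of an infinitesimal isometry.

*Proof.*

**Step 1 (normalize at $N$ and $S$).** Restrictions of infinitesimal isometries satisfy (6): we have $\sum_pF_{i,p}=0$, and $\sum_pp\times F_{i,p}=\sum_p(p-o_i)\times F_{i,p}=0$, so $\sum_pF_{i,p}\cdot(A+B\times p)=0$. Hence we may subtract such restrictions. Subtract a translation so that $v_N+v_S=0$. A rotation about a horizontal axis through $0$, with $B=b$ horizontal, keeps $v_N+v_S$ and changes $v_N-v_S$ by $2b\times N$, which can be any horizontal vector. So we may also assume that $v_N-v_S$ is vertical. Then $v_N=w\hat z=-v_S$.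

**Step 2 (radial velocities vanish).** Equation (6) for $M_k$ reads $\frac12c_k\cdot v_{a_k}+2\sqrt3\,w=0$: the vertical components of $F_{M_k,N}$ and $F_{M_k,S}$ are $\sqrt3$ and $-\sqrt3$, so the two poles contribute $\sqrt3w$ each. Equation (6) for $E$ gives $\sum_kc_k\cdot v_{a_k}=0$. Summing the former over $k$ gives $w=0$, and then $c_k\cdot v_{a_k}=0$ for each $k$.

**Step 3 (the remaining components).** Write $v_{a_k}=\sigma_kc_k^\perp+\zeta_k\hat z$. Use $U_2$ (upper signs) and $L_2$ (lower signs), whose nodes are $a_0,a_1$ and a pole with velocity $0$. From the data, $(a_0-o)\cdot c_0^\perp=-\frac{7\sqrt3}{32}$. The reflection exchanging $a_0,a_1$ preserves $U_2$ and $L_2$ and, reversing orientation, maps $c_0^\perp=\hat z\times c_0$ to $-c_1^\perp$; so $(a_1-o)\cdot c_1^\perp=\frac{7\sqrt3}{32}$. Moreover $(a_0-o)\cdot\hat z=(a_1-o)\cdot\hat z=\mp\frac{2\sqrt3}{32}$. Since $F=-8(a-o)$ at both nodes, (6) gives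
$$7(\sigma_1-\sigma_0)\mp2(\zeta_0+\zeta_1)=0\quad\text{for both signs.}$$
Hence $\sigma_0=\sigma_1$ and $\zeta_0+\zeta_1=0$. Cyclically, all $\sigma_k$ are equal to some $\sigma$, and $\zeta_k+\zeta_l=0$ for all $k\ne l$, so all $\zeta_k=0$. What remains, $v_{a_k}=\sigma c_k^\perp$ and $v_N=v_S=0$, is the restriction of the rotation $\sigma\hat z\times x$. $\square$

**Lemma 6.** Let $v=(V_i,\Omega_i)\in T_{q_0}Q$ satisfy $d\gamma_c(v)\ge0$ for all 51 stressed contacts (with $\delta r=0$). Then $v$ is induced by an infinitesimal isometry of $\mathbb R^3$.

*Proof.* By (5), $\sum_c\omega_cd\gamma_c(v)=0$, and all $\omega_c>0$. So all $d\gamma_c(v)=0$.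

**Step 1 (a common velocity at each node).** For a node $p$ consider the lines $\Lambda_i=v_i(p)+\mathbb Rt_{i,p}$ for the six circles through $p$. If $i,j$ are in stressed contact at $p$, then $\nu\cdot(v_i(p)-v_j(p))=0$ by (3), so $v_i(p)-v_j(p)\in\nu^\perp=\mathrm{span}(t_{i,p},t_{j,p})$, and hence $\Lambda_i\cap\Lambda_j\ne\emptyset$. We claim that all six lines have a common point $v_p$. The argument will use only which pairs are in contact and the tangent directions; both are $G$-invariant, so it suffices to treat $p=a_0$ and $p=N$.

*At $a_0$.* By type 1, $\Lambda_E$ and $\Lambda_{M_0}$, with directions $(0,1,0)$ and $(0,0,1)$, meet in a single point $v_{a_0}$. By types 2 and 3 each of $\Lambda_{U_1},\Lambda_{U_2},\Lambda_{L_1},\Lambda_{L_2}$ meets both. The direction of each has nonzero $x$-component, so it meets the plane $v_{a_0}+\{x=0\}$, which contains $\Lambda_E$ and $\Lambda_{M_0}$, in a single point. That point lies on both $\Lambda_E$ and $\Lambda_{M_0}$, so it is $v_{a_0}$.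

*At $N$.* By types 5 and 6 every $\Lambda_{M_k}$ meets every $\Lambda_{U_l}$. Using the tangent directions write
$$\Lambda_{M_k}=\{(u_k+4\sqrt3\,z\,c_k,\;z):z\in\mathbb R\},\qquad \Lambda_{U_l}=\{(y,z_l):y\in\mathbb R^2,\ y\cdot c_l=b_l\},$$
with $u_k\in\mathbb R^2$. That they meet says
$$u_k\cdot c_l+4\sqrt3\,z_l\,c_k\cdot c_l=b_l\qquad\text{for all }k,l.$$
For $k\ne l$ compare the equations $(k,l)$ and $(l,l)$: since $c_k\cdot c_l=-\frac12$ and $c_l\cdot c_l=1$,
$$(u_k-u_l)\cdot c_l=6\sqrt3\,z_l,\qquad\text{and, exchanging roles,}\qquad (u_k-u_l)\cdot c_k=-6\sqrt3\,z_k .$$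
If $m$ is the third index, the equations $(k,m)$ and $(l,m)$ give $(u_k-u_l)\cdot c_m=0$. Since $c_k+c_l=-c_m$,
$$0=(u_k-u_l)\cdot(c_k+c_l)=6\sqrt3\,(z_l-z_k).$$
So all $z_l$ are equal. Shift the height coordinate (this only changes the $u_k$) so that all $z_l=0$. Then $u_k-u_l$ is orthogonal to $c_l$ and $c_m$, which span $\mathbb R^2$; so all $u_k$ equal some $u$, and $b_l=u\cdot c_l$. All six lines pass through $(u,0)$.

**Step 2 (the node velocities satisfy (6)).** For each circle $i$ and node $p\in C_i$ we have $v_p-V_i-\Omega_i\times(p-o_i)\in\mathbb Rt_{i,p}$, and $F_{i,p}$ is parallel to $p-o_i$, so it is orthogonal to $t_{i,p}$ and to $\Omega_i\times(p-o_i)$. Hence $\sum_{p\in C_i}F_{i,p}\cdot v_p=V_i\cdot\sum_pF_{i,p}=0$.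

**Step 3 (back to the circles).** By Lemma 5, $(v_p)$ is the restriction of an infinitesimal isometry. Subtract the tangent vector it induces from $v$; then all $v_p=0$, and $V_i+\Omega_i\times(p-o_i)\in\mathbb Rt_{i,p}$ at the three nodes of $C_i$. Taking products with $p-o_i$ gives $V_i\cdot(p-o_i)=0$ at three nodes, and these vectors span the direction of $\Pi_i$; so the component of $V_i$ along $\Pi_i$ vanishes. Taking products with the unit normal $n$ gives $n\cdot V_i+(n\times\Omega_i)\cdot(p-o_i)=0$ at three non-collinear points of $\Pi_i$. The left side is an affine function on $\Pi_i$, so it vanishes identically: $n\cdot V_i=0$, and $n\times\Omega_i$, which is parallel to $\Pi_i$, is $0$. Thus $V_i=0$ and $\Omega_i\parallel n$, which means that the tangent vector of the $i$-th circle is zero. $\square$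

## 10. The trap, and the proof of Theorem 1

**Step 1 (remove rigid motions).** Let $Q^*\subset Q$ be the set of configurations with $E$ centered at $0$ in the plane $z=0$ and $o_{M_0}\in\{y=0,\ x>0\}$. These are $5+1$ conditions, and $Q^*$ is a $44$-dimensional submanifold containing $q_0$. If an infinitesimal isometry induces a tangent vector of $Q^*$ at $q_0$, it fixes the center and the plane of $E$ to first order, so it is a rotation about the $z$-axis; if nonzero, it moves $o_{M_0}=(\frac18,0,0)$ in the $y$-direction, which is not tangent to $Q^*$. So only the zero isometry induces a tangent vector of $Q^*$. In particular the six-dimensional space of infinitesimal isometries acts injectively, and by dimension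
$$T_{q_0}Q=T_{q_0}Q^*\oplus\{\text{infinitesimal isometries}\}\qquad(50=44+6).\tag{7}$$

**Step 2 (quantify the rigidity).** In this step minima are over the stressed contacts. By Lemma 6 and (7), $\min_cd\gamma_c(v)<0$ for every $0\ne v\in T_{q_0}Q^*$. By compactness of the unit sphere there is $\kappa>0$ with $\min_cd\gamma_c(v)\le-\kappa|v|$. Identify $T_{q_0}Q^*$ with $\mathbb R^{44}$ and let $\psi$ be a chart of $Q^*$, defined near $0\in\mathbb R^{44}$, with $\psi(0)=q_0$ and $d\psi_0$ this identification. By Taylor's formula,
$$\min_c\gamma_c(\psi(u),r)\le-\kappa|u|+C|u|^2\quad\text{for small }u.$$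
For small $R_1>0$ the right side is negative on $|u|=R_1$. This sphere is compact and the gaps are continuous in $\rho$. Hence there are arbitrarily small $R_1>0$, and then $\varepsilon_1>0$, such that for $|u|\le R_1$ and $|\rho_i-r_i|\le\varepsilon_1$:

(A) all $\gamma_c(\psi(u),\rho)$ are defined and smooth, and $\min_c\gamma_c(\psi(u),\rho)<0$ whenever $|u|=R_1$;

(B) the flat discs of $E$ and $M_0$ intersect, and the circles $E$ and $M_0$ have distance less than $1$.

For (B): at $q_0$ the origin is interior to both discs, since $\frac18<\frac78$, and the planes $z=0$ and $y=0$ are transverse. For nearby data the planes still meet in a line, whose point nearest to the origin depends continuously on the data and stays in both discs. At $q_0$ the two circles have distance $0$, and the distance is continuous.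

**Proposition 7.** Let $|u_0|<R_1$, and let $q(t)$, $t\in[0,1]$, $q(0)=\psi(u_0)$, be a motion with continuous radii $\rho(t)$, $|\rho_i(t)-r_i|\le\varepsilon_1$, and circles disjoint at all times. Suppose that $\gamma_c(\psi(u_0),\rho(0))>0$ for all stressed contacts. Then $q(t)\in SE(3)\cdot\psi(\{|u|<R_1\})$ for all $t$. In particular the flat discs of $E$ and $M_0$ intersect at all times, and these circles have distance less than $1$.

*Proof.* Here $SE(3)$ is the group of orientation-preserving isometries of $\mathbb R^3$. Choose a continuous unit normal $n(t)$ of the plane of $E$ with $n(0)=\hat z$. Whenever $o_{M_0}(t)$ is not on the axis of $E$ there is a unique $g(t)\in SE(3)$ that moves $o_E(t)$ to $0$, $n(t)$ to $\hat z$ and $o_{M_0}(t)$ into $\{y=0,x>0\}$. It depends continuously on $t$, and $g(0)=\mathrm{id}$.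

Let $t^*$ be the supremum of the $t$ such that for all $s\in[0,t]$ the isometry $g(s)$ is defined and $g(s)q(s)\in\psi(\{|u|<R_1\})$. On the compact set $\psi(\{|u|\le R_1\})$ the distance of $o_{M_0}$ from the axis of $E$ is its $x$-coordinate, which is bounded below by a positive constant. By continuity $g$ is also defined at and near $t^*$, and $g(t)q(t)=\psi(u(t))$ with $u$ continuous on $[0,t^*]$ and $|u(t^*)|\le R_1$.

The functions $\gamma_c(\psi(u(t)),\rho(t))$ are continuous on $[0,t^*]$ and positive at $t=0$. They are never zero, since the circles of $g(t)q(t)$ are disjoint. So they are positive at $t^*$, and by (A) $|u(t^*)|\ne R_1$, that is, $|u(t^*)|<R_1$. As $\psi(\{|u|<R_1\})$ is open in $Q^*$, the condition would persist beyond $t^*$ if $t^*<1$. Hence $t^*=1$ and the condition holds on all of $[0,1]$. The last statement follows from (B), because isometries preserve both properties. $\square$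

*Proof of Theorem 1.* For small $\tau>0$ take $\mathcal L_\tau$. By Lemma 2 its ten circles are pairwise disjoint and unlinked. Its configuration is $q_0=\psi(0)$, its radii satisfy $|\rho_i(\tau)-r_i|\le\varepsilon_1$, and all stressed gaps are positive by Lemma 3. By Proposition 7, with $u_0=0$ and constant radii, in every motion satisfying (i) and (ii) the flat discs of $E$ and $M_0$ always intersect. A closed ball containing a circle is convex, so it contains the flat disc of the circle; hence disjoint balls as in (iii) are never reached. Also $E$ and $M_0$ stay at distance less than $1$, so the second form of (iii) fails as well. Proposition 7 gives the same if the radii vary within $\varepsilon_1$ of the $r_i$. As $\tau\to0$, nine radii tend to $\frac78$ and one to $1$. $\blacksquare$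

## 11. Nine equal radii and one larger: Theorem 2(b)

In $\mathcal L_\tau$ the radii of the nine smaller circles are slightly different, in order to break the ties at two-node pairs. We now want them all equal to $\frac78$. The centers and planes will have to break the ties, and only the radius of $E$ may change. The problem is to find a first-order motion opening *all* contacts, stressed or not, since the resulting circles must be disjoint and unlinked. The tool is

**Gordan's theorem.** For linear functionals $\ell_c$ on a finite-dimensional space $W$, exactly one holds: there is $w\in W$ with all $\ell_c(w)>0$; or there are $y_c\ge0$, not all $0$, with $\sum_cy_c\ell_c=0$.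

**Step 1 (contacts at all 75 places).** Use one contact for each pair of circles and each node they share: $15$ for the one-node pairs and $2\cdot30$ for the two-node pairs. For one-node pairs take the $\nu$ of Section 7; types 1, 4, 5 are exactly these. For a two-node pair with common sphere of center $O$ take $\nu=p-O$ at both nodes, with first circle $i$ the one of larger $m$. Both circles lie on the sphere, so $\nu$ is orthogonal to both tangents. Differentiating $|x-O|^2=\text{const}$ twice along a unit-speed circle gives $1+k\cdot\nu=0$, so $k_{i,p}\cdot\nu=k_{j,p}\cdot\nu=-1$. For types 2, 3, 6 this $\nu$ is a positive multiple of the earlier one: both are orthogonal to the same two independent tangents, the first circle is the same, and $k\cdot\nu<0$ for both. Then the gap is multiplied by a positive constant, so signs agree with the earlier ones.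

**Step 2 (the known opening motion).** Let $w_1=(0,\rho'(0))$: zero displacement, radius velocity $\rho'(0)$, as in Lemma 3. For two-node pairs (4) gives $d\gamma_c(w_1)=\frac12\eta(m_i-m_j)>0$; for one-node pairs $d\gamma_c(w_1)>0$ by Lemma 3. So $d\gamma_c(w_1)>0$ for all 75 contacts.

**Lemma 8.** There is $w_0=(v,\delta r)$ with $\delta r_i=0$ for $i\ne E$ and $d\gamma_c(w_0)>0$ for all 75 contacts. Moreover $\delta r_E>0$.

*Proof.* Suppose there is no such $w_0$. By Gordan's theorem there are $y_c\ge0$, not all $0$, such that $\sum_cy_cd\gamma_c$ vanishes on $W=\{\delta r_i=0,\ i\ne E\}$. Let $F'_{i,p}$ be the sum of $y_c\nu$ over the contacts $(i,\cdot\,;p;\nu)$, each written with $i$ first. As before, $F'_{i,p}\perp t_{i,p}$, $\sum_iF'_{i,p}=0$ at each node, and $\sum_cy_cd\gamma_c=\sum_{i,p}F'_{i,p}\cdot v_i(p)$.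

*First, $F'_{i,p}=\mu_iF_{i,p}$ for suitable $\mu_i$.* Vanishing for all $V_i,\Omega_i$ means $\sum_pF'_{i,p}=0$ and $\sum_p(p-o_i)\times F'_{i,p}=0$ for each $i$. Write $F'_{i,p}=\alpha_p(p-o_i)+\beta_pn_i$ with $n_i$ the unit normal of $\Pi_i$. The first equation gives $\sum\beta_p=0$ and $\sum\alpha_p(p-o_i)=0$. The second gives $\sum\beta_p(p-o_i)\times n_i=0$, that is, $\sum\beta_p(p-o_i)=0$. So the $\beta_p$ form an affine relation between three non-collinear points, and $\beta_p=0$. The three vectors $p-o_i$ span a plane, so they satisfy only one linear relation up to scale; by Lemma 4 the $F_{i,p}$ provide a nonzero one. Hence $F'_{i,p}=\mu_iF_{i,p}$.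

*Second, all $\mu_i$ are equal.* The node equations $\sum_i\mu_iF_{i,p}=0$ say that $\mu$ annihilates the image of the linear map
$$\mathbb R^{15}\to\mathbb R^{10},\qquad (v_p)\mapsto\Big(\sum_{p\in C_i}F_{i,p}\cdot v_p\Big)_i .$$
By Lemma 5 its kernel consists of restrictions of infinitesimal isometries, so it has dimension at most $6$, and the rank is at least $9$. So the space of annihilating vectors has dimension at most $1$. Since $\sum_iF_{i,p}=0$, it contains $(1,\dots,1)$. So all $\mu_i$ equal some $\mu$.

*Third, the contradiction.* Vanishing for $\delta r_E$ gives $\mu\sum_pF_{E,p}\cdot(p-o_E)=\mu\cdot3\cdot\frac{49}2=0$, so $\mu=0$ and all $F'_{i,p}=0$. Then $\sum_cy_cd\gamma_c=\sum F'_{i,p}\cdot v_i(p)$ vanishes on *all* $(v,\delta r)$. But on $w_1$ it is positive, since all $d\gamma_c(w_1)>0$ and $y\ge0$ is not $0$. This contradiction proves the existence of $w_0$.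

*Fourth, the sign.* Apply (5) to $w_0$, with the sum over the stressed contacts: $\frac{147}2\delta r_E=\sum_c\omega_cd\gamma_c(w_0)>0$. $\square$

**Step 3 (a path of disjoint circles from $\mathcal L_\varepsilon$).** The configuration suggested by $w_0$ must be shown to be unlinked; we join it to $\mathcal L_\varepsilon$. Adding an infinitesimal isometry does not change $d\gamma_c$, so by (7) we may take $v\in T_{q_0}Q^*=\mathbb R^{44}$. For $\theta\in[0,1]$ let $w_\theta=(1-\theta)w_0+\theta w_1=(v_\theta,\delta_\theta)$, so $v_0=v$ and $v_1=0$. For small $\varepsilon>0$ consider the path consisting of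

* $(\psi(\varepsilon v_\theta),\,r+\varepsilon\delta_\theta)$, $\theta\in[0,1]$, ending at $(q_0,r+\varepsilon\rho'(0))$;
* $(q_0,\rho)$ with $\rho$ on the segment from $r+\varepsilon\rho'(0)$ to $\rho(\varepsilon)$; all its points have the form $r+\varepsilon\rho'(0)+O(\varepsilon^2)$.

Put $\alpha=\min_{c,\theta}d\gamma_c(w_\theta)$, over all 75 contacts; it is positive, because each $d\gamma_c(w_\theta)$ is a convex combination of the positive numbers $d\gamma_c(w_0),d\gamma_c(w_1)$. By Taylor expansion every gap is $\varepsilon\,d\gamma_c(w_\theta)+O(\varepsilon^2)$ along the first part and $\varepsilon\,d\gamma_c(w_1)+O(\varepsilon^2)$ along the second, with uniform error terms. So for some constant $C$ all 75 gaps are at least $\varepsilon(\alpha-C\varepsilon)>0$ along the whole path, for small $\varepsilon$.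

Positive gaps imply disjoint circles. Indeed, at $(q_0,r)$ two circles meet only at shared nodes. Remove from $C_i\times C_j$ small neighborhoods of the points $(p,p)$ with $p$ shared; on the compact rest the distance of the two points is bounded below by a positive constant, and this persists for all nearby $(q,\rho)$. In the removed neighborhoods the arcs meet only if the corresponding gap is $0$. Hence all configurations on the path consist of disjoint circles.

**Step 4 (conclusion).** The configuration at $\theta=0$ is joined to $\mathcal L_\varepsilon$ by a motion of disjoint circles with varying radii. By Lemma 2 and the remark after Lemma 1, its circles are pairwise unlinked. Its radii are $\frac78$, nine times, and $1+\varepsilon\delta r_E$. For small $\varepsilon$ we have $|\varepsilon v|<R_1$, the radii are within $\varepsilon_1$ of the $r_i$, and the stressed gaps are positive. So Proposition 7 applies with $u_0=\varepsilon v$, and exactly as in the proof of Theorem 1 the link cannot be taken apart, even with radii varying within $\varepsilon_1$ of the $r_i$. Scaling by $\frac87$ gives nine circles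 of radius $1$ and one of radius $R=\frac87(1+\varepsilon\delta r_E)>\frac87$, with $R\to\frac87$ as $\varepsilon\to0$; the tolerance for the radii becomes $\frac87\varepsilon_1$. $\blacksquare$

## 12. Locked links with more components: Theorem 2(c)

Let $k\ge10$. Take a locked link of ten circles from Theorem 1, contained in some closed ball, and add $k-10$ further circles in closed balls that are disjoint from each other and from that ball. Each new circle lies in a ball disjoint from every other circle, and the ten old circles are unlinked, so the new link is again pairwise disjoint and pairwise unlinked. A motion satisfying (i), (ii), (iii) for the new link, restricted to the ten original circles, would satisfy (i), (ii), (iii) for them, which is impossible. $\blacksquare$
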